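
\newtheorem{theorem}{Theorem}
\newtheorem{lemma}[theorem]{Lemma}
\theoremstyle{remark}
\newtheorem{remark}[theorem]{Remark}

\title{Convex surfaces with three farthest points}


\begin{abstract}
For a point $x$ of a closed convex surface $S\subset\mathbb R^3$ let $F_x$ be the set of points of $S$ at maximal intrinsic distance from $x$. We show that the surfaces having a point $x$ with at least three farthest points form a set of second Baire category in the space of all closed convex surfaces; in fact every surface sufficiently close to a flat equilateral triangle has such a point. The number three is optimal: the surfaces having a point with at least four farthest points form a set of first category.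
\end{abstract}

\section{Introduction}

\subsection*{The question}

A \emph{closed convex surface} is the boundary of a nonempty open bounded convex set in $\mathbb R^3$. Let $\mathcal S$ be the space of all closed convex surfaces with the Pompeiu--Hausdorff metric
\[
d_H(A,A')=\max\Bigl\{\max_{a\in A}\operatorname{dist}(a,A'),\ \max_{a'\in A'}\operatorname{dist}(a',A)\Bigr\},
\]
which we also use for other compact sets. On $S\in\mathcal S$ let $\rho_S(x,y)$, or $\rho(x,y)$, be the intrinsic distance, that is, the infimum of the lengths of the curves in $S$ from $x$ to $y$. The set of \emph{farthest points} from $x\in S$ is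
\[
F_x=\bigl\{y\in S:\ \rho(x,y)=\max_{z\in S}\rho(x,z)\bigr\}.
\]
On a round sphere each $F_x$ consists of the antipode of $x$ alone. How large must we expect $F_x$ to become on a surface without symmetry, when $x$ may be chosen freely? Put
\[
S_{(n)}=\{S\in\mathcal S:\ \operatorname{card}F_x\ge n\ \text{for some }x\in S\}.
\]

We measure the size of $S_{(n)}$ in the sense of Baire. A set is \emph{of first category} if it is a countable union of nowhere dense sets, and \emph{of second category} otherwise. The space $\mathcal S$ is a Baire space, which means that sets of first category have dense complement; in particular a set containing a nonempty open set is of second category. We say that \emph{most} surfaces have a property if those that do not have it form a set of first category. It is known that $S_{(2)}$ is of second category, and the question we answer, posed in connection with \cite{extreme}, is whether $S_{(3)}$ is.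

A count of parameters suggests the answer. The point $x$ moves with two degrees of freedom. That $n$ different places on $S$ are equally far from $x$ amounts to $n-1$ equations. For $n=3$ we have two equations in two unknowns, and a solution may well survive every small perturbation of the surface. For $n=4$ the system is overdetermined, and a small perturbation should destroy all solutions. Both guesses are right.

\begin{theorem}\label{thm:three}
Let $T\subset\mathbb R^2$ be an equilateral triangle of circumradius $1$. There is $\varepsilon>0$ such that every $S\in\mathcal S$ with $d_H(S,T\times\{0\})<\varepsilon$ has a point $x$ with $\operatorname{card}F_x\ge3$. Hence $S_{(3)}$ contains a nonempty open set, and it is of second category in $\mathcal S$.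
\end{theorem}

\begin{theorem}\label{thm:four}
The set $S_{(4)}$ is of first category in $\mathcal S$. Hence $S_{(n)}$ is of second category if and only if $n\le3$. For most $S\in\mathcal S$ one has $\operatorname{card}F_x\le3$ for all $x\in S$, and for most $S$ in the open set of Theorem~\ref{thm:three} one has $\max_{x\in S}\operatorname{card}F_x=3$.
\end{theorem}

\subsection*{The two ideas}

The count of parameters is not a proof. On a general convex surface the distances in question need not be differentiable, the farthest points need not depend continuously on $x$, and no implicit function theorem is at hand.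

For Theorem~\ref{thm:three} we replace the equations by a covering of a disc. If the points of $F_x$ can lie only in four small, mutually distant regions of $S$, then a disc of points $x$ is covered by four closed sets, according to the region that $F_x$ meets. A topological lemma, the two-dimensional analogue of the fact that an interval is not the union of two disjoint nonempty closed sets, yields a point in three of them. Apart from the covering itself, its hypotheses concern only the boundary of the disc. All of them hold with a margin; this is why the conclusion is stable.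

For Theorem~\ref{thm:four} we perturb a smooth surface by pushing it inwards, with independent strengths, near each of four farthest points. Each push shortens the distance from $x$ to its own point and has no influence on the distances to the other three. The strengths $(t_1,\dots,t_4)$ that preserve a tie are controlled by $x$ and by the common distance, hence by three parameters, and so form a null set in $\mathbb R^4$.

Section~\ref{sec:tools} collects three elementary tools. Sections \ref{sec:model}--\ref{sec:transfer} prove Theorem~\ref{thm:three}, and Sections \ref{sec:closed} and \ref{sec:dense} prove Theorem~\ref{thm:four}.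

\section{Projection onto a convex body}\label{sec:tools}

For $S\in\mathcal S$ let $K=\operatorname{conv}S$, the convex body with $\partial K=S$, and let $P_K$ be the nearest-point projection of $\mathbb R^3$ onto $K$. It is $1$-Lipschitz and maps $\mathbb R^3\setminus\operatorname{int}K$ into $S$. Hence:

\smallskip
\noindent\textbf{(P)} \emph{If a curve of length $L$ from $x'$ to $y'$ does not enter $\operatorname{int}K$, then $\rho_S(P_Kx',P_Ky')\le L$}, because its image under $P_K$ is a curve in $S$ of length at most $L$.

\smallskip
\noindent\textbf{(N)} \emph{If a convex body $Q$ contains $K$ and $x\in S$, there is $x'\in\partial Q$ with $P_Kx'=x$, and then $|x-x'|=\operatorname{dist}(x',K)$.} Follow the ray from $x$ in the direction of an outer normal of $K$ at $x$ to its last point in $Q$; all points of this ray project to $x$.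

\smallskip
\noindent Together these allow us to estimate $\rho_S$ from above by paths on a simpler surface around $S$. From below we shall use $\rho_S(x,y)\ge|x-y|$.

\begin{lemma}\label{lem:cont}
Let $S\in\mathcal S$, and let $K=\operatorname{conv}S$ contain a ball of radius $r$ and be contained in the concentric ball of radius $R$. If $x,y\in S$ and $|x-y|\le r/2$, then $\rho_S(x,y)\le(4R/r+2)|x-y|$. Consequently $\rho_S$ is finite and continuous on $S\times S$, and each $F_x$ is nonempty and compact.
\end{lemma}

\begin{proof}
Let the balls be centered at $0$, and let $g(p)=\min\{\lambda\ge0:p\in\lambda K\}$ be the gauge function of $K$. It is subadditive and positively homogeneous, $g(p)\le|p|/r$, and $\operatorname{int}K=\{g<1\}$. By subadditivity $|g(p)-g(q)|\le|p-q|/r$. Let $\mu=1/(1-|x-y|/r)$, so that $1\le\mu\le1+2|x-y|/r\le2$. For $p$ in the segment $[x,y]$ we have $g(p)\ge g(x)-|x-y|/r=1/\mu$, hence $g(\mu p)\ge1$. So the polygonal path through $x,\mu x,\mu y,y$ does not enter $\operatorname{int}K$. Its length is at most $2(\mu-1)R+\mu|x-y|\le(4R/r+2)|x-y|$, and (P) gives the estimate. Finiteness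 follows since $S$ is connected and compact, continuity follows from the triangle inequality for $\rho_S$, and the last statement from the compactness of $S$.
\end{proof}

\section{The model: a doubled triangle}\label{sec:model}

\subsection*{Distances on the doubled triangle}

Let $a_0,a_1,a_2\in\mathbb R^2$ be unit vectors with mutual angles $120^\circ$, indexed modulo $3$. Then
\[
\sum_ka_k=0,\qquad \langle a_j,a_k\rangle=-\tfrac12\ (j\ne k),\qquad \sum_k\langle u,a_k\rangle\langle w,a_k\rangle=\tfrac32\langle u,w\rangle .
\]
After a rigid motion, the triangle of Theorem~\ref{thm:three} is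
\[
T=\operatorname{conv}\{a_0,a_1,a_2\}=\{w:\ p_k(w)\ge0,\ k=0,1,2\},\qquad p_k(w)=2\langle w,a_k\rangle+1 .
\]
On $T$, $p_k(w)$ is twice the distance of $w$ from the side opposite to $a_k$.

Think of a very flat convex surface close to $T$ as two copies of $T$, a front and a back, glued along the boundary. The distance between $u$ and $w$ on the same side is $d_+$, and on opposite sides it is $d_-$, where
\[
d_+(u,w)=|u-w|,\qquad d_-(u,w)=\min_{z\in\partial T}\bigl(|u-z|+|z-w|\bigr),\qquad u,w\in T .
\]
We estimate $d_-$ by unfolding. The point $R_ku=u-p_k(u)a_k$ is the mirror image of $u$ in the line of the side opposite to $a_k$. The segment from $R_ku$ to $w$ meets this line in a point $z$ whose coordinate along the line lies between those of $u$ and $w$. Since the orthogonal projection of $T$ to this line is the side itself, $z$ lies on the side, and $|u-z|+|z-w|=|R_ku-w|$. Moreover $2\langle u-w,a_k\rangle=p_k(u)-p_k(w)$, so that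
\begin{equation}\label{eq:unfold}
d_-(u,w)^2\le|R_ku-w|^2=|u-w|^2+p_k(u)\,p_k(w),\qquad k=0,1,2 .
\end{equation}

\subsection*{The center has four farthest points}

Let $w\in T$. If $w\ne0$, some $-a_k$ makes an angle of at most $60^\circ$ with $w$. So in all cases $\langle w,a_k\rangle\le-|w|/2$ for some $k$, and, as $|w|\le1$,
\begin{equation}\label{eq:minp}
\min_kp_k(w)\le1-|w|,\qquad |w|^2+\min_kp_k(w)\le1-|w|+|w|^2\le1 .
\end{equation}
Since $p_k(0)=1$, \eqref{eq:unfold} yields
\begin{equation}\label{eq:center}
d_+(0,w)=|w|,\qquad d_-(0,w)^2\le1-|w|+|w|^2 .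
\end{equation}
So both distances are at most $1$. The first equals $1$ only if $w$ is a vertex, and the second can equal $1$ only if $w$ is a vertex or $w=0$. As $T$ has inradius $\frac12$, indeed $d_-(0,0)=1$. Thus the farthest points from the front center are the three vertices and the center of the back.

Now move the base point from $0$ to a nearby point $u$ of the front. Since $\min_k\langle u,a_k\rangle\le-|u|/2$,
\begin{equation}\label{eq:m}
m(u):=\max_k|u-a_k|\quad\text{satisfies}\quad m(u)^2\ge1+|u|+|u|^2 .
\end{equation}
The distance to the back center grows only to second order: averaging \eqref{eq:unfold} with $w=0$ over $k$ gives $d_-(u,0)^2\le1+|u|^2$. So among our four candidates the farthest for $u\ne0$ is the vertex $a_k$ with the smallest $\langle u,a_k\rangle$. A small disc $B$ around $0$ is divided into three sectors $C_0,C_1,C_2$, where $C_k$ is centered on the direction $-a_k$, while the back center is farthest only from the points of $C_3=\{0\}$; see Figure~\ref{fig:cover}, left.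

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1.45]
\begin{scope}
\draw (0,0) circle (1);
\foreach \t in {90,210,330} \draw (0,0)--(\t:1);
\fill (0,0) circle (0.05);
\node at (270:0.6) {$C_0$};
\node at (30:0.6) {$C_1$};
\node at (150:0.6) {$C_2$};
\node at (90:1.2) {$a_0$};
\node at (210:1.22) {$a_1$};
\node at (330:1.22) {$a_2$};
\end{scope}
\begin{scope}[xshift=3.6cm]
\draw (0,0) circle (1);
\draw (0,0) circle (0.36);
\foreach \t in {90,210,330} {\draw (\t:0.36)--(\t:1); \fill (\t:0.36) circle (0.05);}
\node at (270:0.68) {$C_0$};
\node at (30:0.68) {$C_1$};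
\node at (150:0.68) {$C_2$};
\node at (0,0) {$C_3$};
\end{scope}
\end{tikzpicture}
\caption{Coverings of a disc $B$ of base points, schematically; $C_k$ is the set of base points for which a farthest point lies near the vertex $a_k$ ($k\le2$) or near the center of the back ($k=3$). Left: the doubled triangle, with $C_3$ reduced to the center; the labels $a_k$ indicate directions. Right: a covering of the kind to be expected on a nearby surface. Dots mark points that lie in at least three of the sets.}
\label{fig:cover}
\end{figure}

On a nearby surface the four clusters of candidates persist, but the competition near $0$ may be decided differently. If the set $C_3$ becomes empty, the three sectors still have to meet somewhere; if it grows, it has to meet two sectors at once (Figure~\ref{fig:cover}, right). On $\partial B$, however, the back center and every vertex $a_k$ with $\langle u,a_k\rangle\ge0$ lose by a margin of first order in $|u|$, and a sufficiently small perturbation cannot change this. Two tasks remain: to prove that any such covering has a point in three sets, and to make the comparisons quantitative.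

\begin{remark}
The fourth set cannot be dropped, as the following example shows; it is not used in the proofs. Let $S=\partial(T\times[0,\delta])$ with $\delta>0$ arbitrarily small, and let $x=(0,\delta)$ be the center of the top. We claim that $F_x$ consists of the center of the bottom alone, so that no farthest point from $x$ lies near a vertex.

Every path from $x$ to the center of the bottom has length at least $\frac12$ before it leaves the top for the first time, at least $\frac12$ after it enters the bottom for the last time, and at least $\delta$ in between, so this distance is at least $1+\delta$. For a bottom point $w\ne0$ choose $k$ with $p=p_k(w)$ minimal and unfold across the lateral face over the side opposite to $a_k$. Compared with \eqref{eq:unfold} for $u=0$, the component of the connecting segment orthogonal to this side grows from $\frac{1+p}2$ to $\frac{1+p}2+\delta$. So the squared distance is at most $|w|^2+p+\delta(1+p)+\delta^2<(1+\delta)^2$, because $|w|^2+p\le1$ and $p<1$ by \eqref{eq:minp}. A lateral point at depth $h\le\delta$ below the top has squared distance at most $(\frac12+h)^2+\frac34=1+h+h^2<(1+\delta)^2$,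 and a top point has distance at most $1$.
\end{remark}

\section{A covering lemma}\label{sec:cover}

The one-dimensional prototype is this: if $[-1,1]$ is the union of closed sets $C_0,C_1$ with $-1\notin C_1$ and $1\notin C_0$, then $C_0\cap C_1\ne\emptyset$, because $[-1,1]$ is connected. In the plane the condition at the endpoints becomes a condition on the boundary circle, and connectedness is replaced by the winding number. Recall that for a closed curve in the plane the winding number about a point off the curve is invariant under homotopies avoiding the point, vanishes if the curve extends to a continuous map of a disc avoiding the point, and is constant as the point moves in a component of the complement of the curve.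

\begin{lemma}\label{lem:cover}
Let $B=\{u\in\mathbb R^2:|u|\le s\}$, $s>0$, be covered by closed sets $C_0,C_1,C_2,C_3\subset B$ (possibly empty) such that
\begin{enumerate}
\item[(a)] $C_3\cap\partial B=\emptyset$;
\item[(b)] $\langle u,a_k\rangle<0$ whenever $u\in C_k\cap\partial B$, $k=0,1,2$.
\end{enumerate}
Then some point of $B$ lies in at least three of the sets $C_j$.
\end{lemma}

Some boundary condition is necessary, as the covering $C_0=B$, $C_1=C_2=C_3=\emptyset$ shows.

\begin{proof}
Suppose that every point of $B$ lies in at most two of the sets. We use the covering to map $B$ into a graph. For $\tau>0$ put $\varphi_j(u)=\max(0,\tau-\operatorname{dist}(u,C_j))$, and $\varphi_j=0$ if $C_j=\emptyset$. If $\tau$ is small, then: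
\begin{itemize}
\item at each $u\in B$ at most two of the $\varphi_j$ are positive. Otherwise there are $\tau_n\to0$ and points $u_n$ within $\tau_n$ of three of the sets. For a subsequence these are always the same three, and a limit point of the $u_n$ lies in all of them;
\item $\varphi_3=0$ on $\partial B$, because $C_3$ and $\partial B$ are disjoint compact sets;
\item if $u\in\partial B$, $k\le2$ and $\varphi_k(u)>0$, then $\langle u,a_k\rangle<0$, because $C_k$ is disjoint from the compact set $\{u\in\partial B:\langle u,a_k\rangle\ge0\}$.
\end{itemize}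
Since the $C_j$ cover $B$, $\sum_j\varphi_j>0$ on $B$. Let $e_k=-a_k$ for $k\le2$, let $e_3=0$, and consider the continuous map
\[
G=\sum_j\varphi_je_j\Big/\sum_j\varphi_j:\ B\to\mathbb R^2 .
\]
By the first property, $G(B)$ lies in the union of the segments $[e_i,e_j]$, that is, in the boundary of the triangle $\Delta=\operatorname{conv}\{e_0,e_1,e_2\}$ together with the three spokes $[0,e_k]$. Choose $q\in\operatorname{int}\Delta$ on none of the spokes. Then $G$ avoids $q$ on all of $B$, so the winding number of $G|_{\partial B}$ about $q$ is $0$.

Let now $u\in\partial B$. By the second and third properties, $G(u)$ is a convex combination of vectors $-a_k$ with $\langle u,-a_k\rangle>0$. Hence $\langle G(u),u\rangle>0$, so $(1-\lambda)G(u)+\lambda u\ne0$ for $0\le\lambda\le1$. Thus $G|_{\partial B}$ is homotopic to the inclusion of $\partial B$ in $\mathbb R^2\setminus\{0\}$ and has winding number $1$ about $0$. By the first two properties $G(\partial B)\subset\partial\Delta$. Since $0$ and $q$ both lie in $\operatorname{int}\Delta$, which is connected and disjoint from $\partial\Delta$, the winding number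 about $q$ is also $1$, a contradiction.
\end{proof}

\section{Margins on the doubled triangle}\label{sec:margins}

We compare $m(u)$, the distance from $u$ to the farthest vertex, with the distances to all points of the doubled triangle. Three statements are needed: points far from the four candidates never compete; for $|u|=s$ points near the back center do not compete; and for $|u|=s$ points near $a_k$ do not compete if $\langle u,a_k\rangle\ge0$. In the last two cases the margin is of order $s$, because the lower bound \eqref{eq:m} for $m(u)^2$ contains the term $|u|$.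

On the compact set of all $w\in T$ with $|w|\ge0.09$ and $|w-a_k|\ge0.09$ for $k=0,1,2$, the bounds in \eqref{eq:center} are continuous and less than $1$. So there is $\eta\in(0,1)$ such that
\begin{equation}\label{eq:eta}
d_\pm(0,w)\le1-\eta\quad\text{if } w\in T,\ |w|\ge0.09,\ |w-a_k|\ge0.09\ (k=0,1,2).
\end{equation}
We fix
\[
s=\min(0.1,\eta/2),\qquad \varepsilon=s/200 ,\qquad B=\{u\in\mathbb R^2:|u|\le s\}\subset T .
\]

\begin{lemma}\label{lem:margins}
Let $u\in B$ and $w\in T$. Then $d_+(u,w)<m(u)-8\varepsilon$ and $d_-(u,w)<m(u)-8\varepsilon$ in each of the following cases: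
\begin{enumerate}
\item[(i)] $|w|\ge0.09$ and $|w-a_k|\ge0.09$ for $k=0,1,2$;
\item[(ii)] $|u|=s$ and $|w|\le0.15$;
\item[(iii)] $|u|=s$, and $\langle u,a_k\rangle\ge0$, $|w-a_k|\le0.15$ for some $k\in\{0,1,2\}$.
\end{enumerate}
\end{lemma}

\begin{proof}
The triangle inequality gives
\begin{equation}\label{eq:shift}
d_\pm(u,w)\le d_\pm(0,w)+|u| .
\end{equation}

\emph{Case (i).} By \eqref{eq:shift}, \eqref{eq:eta} and $\eta\ge2s$, $d_\pm(u,w)\le1-\eta+s\le1-s$. As $8\varepsilon=s/25<s$ and $m(u)\ge1$ by \eqref{eq:m}, the claim follows.

\smallskip
In the other two cases we show that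
\begin{equation}\label{eq:target}
d_\pm(u,w)^2\le1+0.9s+s^2 .
\end{equation}
This suffices. Indeed, $m(u)^2\ge1+s+s^2$ by \eqref{eq:m}, and since $s\le0.1$ both square roots below are less than $1.1$, so
\[
m(u)-d_\pm(u,w)\ge\sqrt{1+s+s^2}-\sqrt{1+0.9s+s^2}>\frac{0.1s}{2.2}=\frac s{22}>\frac s{25}=8\varepsilon .
\]

\emph{Case (ii).} For $d_+$, \eqref{eq:target} is clear, as $d_+(u,w)\le s+0.15\le0.25$. For $d_-$ we average \eqref{eq:unfold} over $k$. Expanding the products and using the identities for the $a_k$,
\[
\tfrac13\sum_kp_k(u)p_k(w)=\tfrac13\bigl(6\langle u,w\rangle+3\bigr)=1+2\langle u,w\rangle ,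
\]
so that $d_-(u,w)^2\le|u-w|^2+1+2\langle u,w\rangle=1+s^2+|w|^2$. This proves \eqref{eq:target} if $|w|^2\le0.9s$. Otherwise $|w|>\sqrt{0.9s}\ge3s$, since $s\le0.1$. Then by \eqref{eq:shift}, \eqref{eq:center} and $|w|\le0.15$
\[
d_-(u,w)\le\sqrt{1-|w|(1-|w|)}+s\le1-\tfrac{|w|}2(1-|w|)+s\le1-0.4|w|+s<1 .
\]

\emph{Case (iii).} Here $\langle u,w\rangle=\langle u,a_k\rangle+\langle u,w-a_k\rangle\ge-0.15s$. As $|w|\le1$,
\[
d_+(u,w)^2=s^2+|w|^2-2\langle u,w\rangle\le1+0.3s+s^2 .
\]
For $d_-$ choose $j$ with $p_j(w)$ minimal. Then
\[
p_j(w)\le p_{k+1}(w)=2\langle w-a_k,a_{k+1}\rangle+2\langle a_k,a_{k+1}\rangle+1=2\langle w-a_k,a_{k+1}\rangle\le0.3 ,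
\]
and $p_j(u)\le1+2s$. By \eqref{eq:unfold} and \eqref{eq:minp},
\[
d_-(u,w)^2\le s^2-2\langle u,w\rangle+\bigl(|w|^2+p_j(w)\bigr)+2s\,p_j(w)\le s^2+0.3s+1+0.6s . \qedhere
\]
\end{proof}

\section{Surfaces near the triangle: proof of Theorem~\ref{thm:three}}\label{sec:transfer}

We identify $T$ with $T\times\{0\}\subset\mathbb R^3$ and put $\mathcal U=\{S\in\mathcal S:d_H(S,T)<\varepsilon\}$. This set is open, and it is nonempty, as it contains the boundary of $T\times[-\frac\varepsilon2,\frac\varepsilon2]$. Fix $S\in\mathcal U$, and let $K=\operatorname{conv}S$, $P=P_K$.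

We have no direct information about shortest paths on $S$. We therefore compare with Euclidean distances from below and with the boundary of a parallel body of $T$ from above. Let
\[
Q=\{p\in\mathbb R^3:\operatorname{dist}(p,T)\le\varepsilon\}.
\]
This convex body contains $S$, hence $K$. A point $x'\in\partial Q$ has distance $\varepsilon$ from some point of $T$, which in turn is within $\varepsilon$ of $S$. Hence
\begin{equation}\label{eq:2eps}
|x'-Px'|=\operatorname{dist}(x',K)\le2\varepsilon\qquad(x'\in\partial Q).
\end{equation}
The base points on $S$ are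
\[
\sigma(u)=P(u^+),\qquad u^+=(u,\varepsilon)\in\partial Q,\qquad u\in B .
\]
The map $\sigma:B\to S$ is continuous, and $|\sigma(u)-u|\le3\varepsilon$.

\begin{lemma}\label{lem:compare}
Let $u\in B$.
\begin{enumerate}
\item[(a)] $\max_{z\in S}\rho(\sigma(u),z)\ge m(u)-4\varepsilon$.
\item[(b)] For every $y\in S$ there is $w\in T$ with $|y-w|\le3\varepsilon$ such that $\rho(\sigma(u),y)\le d_+(u,w)+4\varepsilon$ or $\rho(\sigma(u),y)\le d_-(u,w)+4\varepsilon$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Choose $b_k\in S$ with $|b_k-a_k|<\varepsilon$. Then $\rho(\sigma(u),b_k)\ge|\sigma(u)-b_k|\ge|u-a_k|-4\varepsilon$; take the maximum over $k$.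

(b) By (N) there is $y'\in\partial Q$ with $Py'=y$. Let $w$ be the point of $T$ nearest to $y'$. Then $|y-w|\le|y-y'|+|y'-w|\le3\varepsilon$ by \eqref{eq:2eps}. Curves on $\partial Q$ do not enter $\operatorname{int}K$. So by (P) it suffices to join $u^+$ to $y'$ on $\partial Q$ by a curve of length at most $d_\pm(u,w)+\pi\varepsilon$, for one of the signs. The vector $y'-w$ has length $\varepsilon$ and lies in the normal cone of $T\times\{0\}$ at $w$. If $w$ is interior to $T$, this cone is the line spanned by $e_3=(0,0,1)$. If $w\in\partial T$, its unit vectors have the form $\cos\beta\,\nu+\sin\beta\,e_3$, where $\nu$ is an outer unit normal of $T$ at $w$ in the plane and $|\beta|\le\frac\pi2$. Conversely, every point $z+\varepsilon n$, with $n$ a unit vector in the normal cone at $z\in T$, lies on $\partial Q$. There are three cases.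
\begin{itemize}
\item $y'=(w,\varepsilon)$. The segment from $u^+$ to $y'$ has length $d_+(u,w)$.
\item $y'=(w,-\varepsilon)$. Let $z\in\partial T$ realize the minimum in $d_-(u,w)$, and let $\nu$ be an outer unit normal of $T$ at $z$. Go along the top from $(u,\varepsilon)$ to $(z,\varepsilon)$, then along the half circle $z+\varepsilon(\cos\beta\,\nu+\sin\beta\,e_3)$ with $\beta$ running from $\frac\pi2$ to $-\frac\pi2$, then along the bottom from $(z,-\varepsilon)$ to $(w,-\varepsilon)$. The length is $d_-(u,w)+\pi\varepsilon$.
\item Otherwise $w\in\partial T$ and $y'=w+\varepsilon(\cos\beta_0\,\nu+\sin\beta_0\,e_3)$. Go along the top from $(u,\varepsilon)$ to $(w,\varepsilon)$, then along the arc from $\beta=\frac\pi2$ to $\beta_0$. The length is at most $d_+(u,w)+\pi\varepsilon$. \qedhere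
\end{itemize}
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:three}]
Let $y\in F_{\sigma(u)}$ with $u\in B$, and let $w$ be as in Lemma~\ref{lem:compare}(b). The two parts of that lemma give
\begin{equation}\label{eq:far}
d_+(u,w)\ge m(u)-8\varepsilon\quad\text{or}\quad d_-(u,w)\ge m(u)-8\varepsilon ,\qquad |y-w|\le3\varepsilon<0.01 .
\end{equation}
So $(u,w)$ is in none of the cases of Lemma~\ref{lem:margins}. Define the compact sets
\[
V_k=\{y\in S:|y-a_k|\le0.1\}\ (k=0,1,2),\qquad V_3=\{y\in S:|y|\le0.1\}.
\]
They are pairwise disjoint, because $|a_j-a_k|=\sqrt3$ for $j\ne k$ and $|a_k|=1$. We draw three conclusions.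
\begin{itemize}
\item \emph{$F_{\sigma(u)}\subset V_0\cup V_1\cup V_2\cup V_3$ for all $u\in B$.} If $y\in F_{\sigma(u)}$ were in none of the $V_j$, then $|w|>0.09$ and $|w-a_k|>0.09$ for all $k$, which is case (i).
\item \emph{If $|u|=s$, then $F_{\sigma(u)}\cap V_3=\emptyset$.} For $y\in V_3$ we would have $|w|\le0.11$, which is case (ii).
\item \emph{If $|u|=s$ and $\langle u,a_k\rangle\ge0$, then $F_{\sigma(u)}\cap V_k=\emptyset$.} For $y\in V_k$ we would have $|w-a_k|\le0.11$, which is case (iii).
\end{itemize}
Let $C_j=\{u\in B:F_{\sigma(u)}\cap V_j\ne\emptyset\}$ for $j=0,1,2,3$. These sets are closed: if $u_n\to u$ and $y_n\in F_{\sigma(u_n)}\cap V_j$, then a subsequence of $(y_n)$ tends to some $y\in V_j$, and $\rho(\sigma(u_n),y_n)\ge\rho(\sigma(u_n),z)$ for all $z\in S$ passes to the limit by the continuity of $\sigma$ and $\rho$ (Lemma~\ref{lem:cont}). By the first conclusion they cover $B$; by the other two they satisfy (a) and (b) of Lemma~\ref{lem:cover}. That lemma provides $u\in B$ lying in three of the $C_j$. So $F_{\sigma(u)}$ meets three of the pairwise disjoint sets $V_j$, and $\operatorname{card}F_{\sigma(u)}\ge3$.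

Thus $\mathcal U\subset S_{(3)}$. Since $\mathcal U$ is open and nonempty and $\mathcal S$ is a Baire space, $S_{(3)}$ is of second category.
\end{proof}

\section{Four farthest points: closed sets}\label{sec:closed}

We turn to Theorem~\ref{thm:four}. For each integer $m\ge1$ let $\mathcal E_m$ be the set of all $S\in\mathcal S$ for which there are $x\in S$ and $y_1,\dots,y_4\in F_x$ with $|y_i-y_j|\ge1/m$ for $i\ne j$. Four distinct points have positive mutual distances, so $S_{(4)}=\bigcup_m\mathcal E_m$. The lower bound $1/m$ prevents farthest points from merging in a limit, and it makes $\mathcal E_m$ closed. For this we need that the intrinsic metric depends continuously on the surface.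

\begin{lemma}\label{lem:limit}
If $S_n\to S$ in $\mathcal S$, $x_n,y_n\in S_n$, $x_n\to x\in S$ and $y_n\to y\in S$, then $\rho_{S_n}(x_n,y_n)\to\rho_S(x,y)$.
\end{lemma}

\begin{proof}
Let $K=\operatorname{conv}S$, $K_n=\operatorname{conv}S_n$; then $d_H(K_n,K)\le d_H(S_n,S)\to0$. We may assume that $K$ contains a ball of radius $r>0$ about $0$. Let $h_K(v)=\max_{p\in K}\langle p,v\rangle$ be the support function. Recall that $K\subset K'$ if and only if $h_K\le h_{K'}$, and that $d_H(K,K')$ is the maximum of $|h_K-h_{K'}|$ on the unit sphere. On the unit sphere $h_K\ge r$, so with $\delta_n=d_H(K_n,K)/r\to0$ we have $(1-\delta_n)h_K\le h_{K_n}\le(1+\delta_n)h_K$. For $n$ so large that $\delta_n<1$ this means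
\[
(1-\delta_n)K\subset K_n\subset(1+\delta_n)K .
\]

\emph{Upper bound.} By (N), applied to $K_n\subset(1+\delta_n)K$, there are $x_n',y_n'\in(1+\delta_n)S$ with $P_{K_n}x_n'=x_n$ and $P_{K_n}y_n'=y_n$, and $|x_n-x_n'|,|y_n-y_n'|\le d_H((1+\delta_n)K,K_n)\to0$. Curves in $(1+\delta_n)S$ do not enter $\operatorname{int}K_n$. By (P) and scaling,
\[
\rho_{S_n}(x_n,y_n)\le(1+\delta_n)\,\rho_S\Bigl(\frac{x_n'}{1+\delta_n},\frac{y_n'}{1+\delta_n}\Bigr)\to\rho_S(x,y),
\]
by the continuity of $\rho_S$. So $\limsup\rho_{S_n}(x_n,y_n)\le\rho_S(x,y)$. In particular, if $p_n,q_n\in S_n$ tend to the same point of $S$, then $\rho_{S_n}(p_n,q_n)\to0$.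

\emph{Lower bound.} We exchange the roles, using $K\subset(1-\delta_n)^{-1}K_n$. By (N) there are $x_n'',y_n''\in(1-\delta_n)^{-1}S_n$ with $P_Kx_n''=x$, $P_Ky_n''=y$, and $x_n''\to x$, $y_n''\to y$. By (P) and scaling,
\[
\rho_S(x,y)\le(1-\delta_n)^{-1}\rho_{S_n}\bigl((1-\delta_n)x_n'',(1-\delta_n)y_n''\bigr).
\]
Both $(1-\delta_n)x_n''$ and $x_n$ tend to $x$, so by the last remark their $\rho_{S_n}$-distance tends to $0$; similarly for $y$. Hence $\rho_S(x,y)\le\liminf\rho_{S_n}(x_n,y_n)$.
\end{proof}

\begin{lemma}\label{lem:closed}
Each $\mathcal E_m$ is closed in $\mathcal S$.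
\end{lemma}

\begin{proof}
Let $S_n\in\mathcal E_m$, $S_n\to S\in\mathcal S$, with points $x_n$ and $y_{1,n},\dots,y_{4,n}$ as in the definition. After passing to a subsequence they converge to points $x,y_1,\dots,y_4$ of $S$, and $|y_i-y_j|\ge1/m$ for $i\ne j$. Given $z\in S$, choose $z_n\in S_n$ with $z_n\to z$. By Lemma~\ref{lem:limit}, $\rho_{S_n}(x_n,y_{i,n})\ge\rho_{S_n}(x_n,z_n)$ yields $\rho_S(x,y_i)\ge\rho_S(x,z)$. So $y_i\in F_x$ and $S\in\mathcal E_m$.
\end{proof}

\section{Four farthest points: breaking the ties}\label{sec:dense}

\begin{lemma}\label{lem:dense}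
For each $m$ the complement of $\mathcal E_m$ is dense in $\mathcal S$.
\end{lemma}

The surfaces of class $C^\infty$ with positive Gauss curvature are dense in $\mathcal S$ \cite[Sect.~3.4]{Schneider}. So let $S$ be such a surface; we shall find surfaces outside $\mathcal E_m$ arbitrarily near to $S$.

\subsection*{The mechanism in the simplest case}

Suppose first that only one base point $x$ matters and that it has only two farthest points $y_1,y_2$. Push the surface inwards near $y_1$ and near $y_2$, with strengths $t_1$ and $t_2$, and let $f_i$ be the largest distance from $x$ to a point near $y_i$ after the pushes. On a surface of positive curvature an inward push shortens all curves in the region pushed, to first order, so $f_i$ is strictly decreasing in $t_i$. And the push near $y_2$ does not affect $f_1$, because a shortest path from $x$ to a point near $y_1$ does not pass near $y_2$: the point $y_2$ is already at maximal distance from $x$, and continuing from there to $y_1$ would make the path too long. Thus $f_1$ depends on $t_1$ only, likewise $f_2$ on $t_2$ only, and the tie $f_1(t_1)=f_2(t_2)$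 confines $(t_1,t_2)$ to the graph of a monotone function, a null set.

When $x$ moves in a surface, two parameters are added, and two more pushes are needed to beat them; this is where four points are used. In the real situation there may be infinitely many configurations $(x,y_1,\dots,y_4)$. We handle them by compactness, with one group of four pushes for each of finitely many neighborhoods.

\subsection*{The perturbations}

Let $\mathsf n$ be the outer unit normal of $S$ and $II(v,v)=\langle d\mathsf n(v),v\rangle$. Since $S$ is convex with positive Gauss curvature, $II$ is positive definite, and by compactness $II(v,v)\ge\kappa|v|^2$ with some $\kappa>0$. Let $\rho_0$ be the intrinsic metric of $S$, $D$ its intrinsic diameter, and $\mathbf B(p,a)$ the closed $\rho_0$-ball. Put $r=\frac1{100m}$.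

Let $Z_0\subset S^5$ be the compact set of all $(x,y_1,\dots,y_4)$ with $y_i\in F_x$ and $|y_i-y_j|\ge1/m$ for $i\ne j$. If $Z_0=\emptyset$, then $S\notin\mathcal E_m$ and we are done. Otherwise there are finitely many $(x^\alpha,y_1^\alpha,\dots,y_4^\alpha)\in Z_0$, $\alpha=1,\dots,N$, such that the interiors of the sets
\[
W_\alpha=B_\alpha\times U_{\alpha,1}\times\dots\times U_{\alpha,4},\qquad B_\alpha=\mathbf B(x^\alpha,r),\quad U_{\alpha,i}=\mathbf B(y_i^\alpha,r),
\]
cover $Z_0$. Let $\varphi_{\alpha,i}:S\to[0,1]$ be smooth, equal to $1$ on $\mathbf B(y_i^\alpha,2r)$, with support in $\mathbf B(y_i^\alpha,3r)$. For $t=(t_{\alpha,i})\in\mathbb R^{4N}$ with $|t|=\max|t_{\alpha,i}|$ let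
\[
X_t(p)=p-\sum_{\alpha,i}t_{\alpha,i}\,\varphi_{\alpha,i}(p)\,\mathsf n(p),\qquad p\in S ,\qquad S_t=X_t(S).
\]
For small $|t|$ the map $X_t$ is $C^2$-close to the inclusion, so it is an embedding and $S_t$ has positive curvature. By Hadamard's theorem (a compact connected surface of positive Gauss curvature embedded in $\mathbb R^3$ is the boundary of a convex body) $S_t\in\mathcal S$. Clearly $d_H(S_t,S)\to0$ as $t\to0$.

Let $g_t$ be the Riemannian metric on $S$ pulled back by $X_t$, and write $|v|_t=g_t(v,v)^{1/2}$, $L_t$ for length, and $\rho_t$ for distance with respect to $g_t$. So $\rho_t$ is the intrinsic metric of $S_t$ transported to $S$. Since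
\[
dX_t(v)=v-\sum_at_a\bigl(d\varphi_a(v)\,\mathsf n+\varphi_a\,d\mathsf n(v)\bigr),\qquad a=(\alpha,i),
\]
and $\langle v,\mathsf n\rangle=0$, $g_t(v,v)=|dX_t(v)|^2$ is a quadratic polynomial in $t$ with
\begin{equation}\label{eq:dg}
\partial_{t_a}g_t(v,v)\big|_{t=0}=-2\varphi_a\,II(v,v),\qquad \bigl|\partial_{t_a}g_t(v,v)-\partial_{t_a}g_t(v,v)|_{t=0}\bigr|\le C|t|\,|v|_0^2
\end{equation}
for a constant $C>0$. Here positive curvature enters: where $II$ vanished, a push would have no first-order effect on lengths.

\subsection*{Choice of constants}

Choose $\theta\in(0,1]$ with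
\begin{equation}\label{eq:theta}
\bigl((1+\theta)^2-1\bigr)(D+2r)<90r ,
\end{equation}
then $\tau>0$ such that for $|t|\le\tau$ the surface $S_t$ is as above and
\begin{equation}\label{eq:ratio}
(1+\theta)^{-1}|v|_0\le|v|_t\le(1+\theta)|v|_0 ,
\end{equation}
and such that moreover $C\tau\le\kappa$ and $\tau\le\kappa r/(32CD)$. Now $\partial_{t_a}|v|_t=\partial_{t_a}g_t(v,v)/(2|v|_t)$. Where $\varphi_a=1$, \eqref{eq:dg} gives $\partial_{t_a}g_t(v,v)\le(-2\kappa+C\tau)|v|_0^2\le-\kappa|v|_0^2$, and everywhere it gives $\partial_{t_a}g_t(v,v)\le C\tau|v|_0^2$. Since $\frac12|v|_0\le|v|_t\le2|v|_0$, for nonzero tangent vectors $v$ and $|t|\le\tau$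
\begin{equation}\label{eq:dnorm}
\partial_{t_a}|v|_t\le-\tfrac\kappa4|v|_0\ \text{ where }\varphi_a=1,\qquad \partial_{t_a}|v|_t\le C\tau|v|_0\ \text{ everywhere.}
\end{equation}

Fix $\alpha$ and let $R=\rho_0(x^\alpha,y_i^\alpha)=\max\rho_0(x^\alpha,\cdot)$, which is the same for all $i$. For $i\ne j$ we have $\rho_0(y_i^\alpha,y_j^\alpha)\ge|y_i^\alpha-y_j^\alpha|\ge\frac1m=100r$, and $\rho_0(y_1^\alpha,y_2^\alpha)\le2R$. So $50r\le R\le D$.

\subsection*{Locality and monotonicity}

\begin{lemma}\label{lem:push}
Let $|t|,|t'|\le\tau$, $x\in B_\alpha$, $y\in U_{\alpha,i}$.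
\begin{enumerate}
\item[(a)] If $t,t'$ differ only in the coordinate $(\alpha,j)$ with $j\ne i$, then $\rho_{t'}(x,y)=\rho_t(x,y)$.
\item[(b)] If $t,t'$ differ only in the coordinate $a=(\alpha,i)$ and $t_a<t_a'$, then
\[
\rho_{t'}(x,y)\le\rho_t(x,y)-c\,(t_a'-t_a),\qquad c=\kappa r/8 .
\]
\end{enumerate}
\end{lemma}

\begin{proof}
Let $\gamma$ be a $\rho_t$-shortest path from $x$ to $y$; it exists and is smooth, since $g_t$ is a smooth Riemannian metric on a compact surface. By \eqref{eq:ratio},
\[
L_0(\gamma)\le(1+\theta)\rho_t(x,y)\le(1+\theta)^2\rho_0(x,y).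
\]

(a) We claim that $\gamma$ does not meet $\mathbf B(y_j^\alpha,3r)$. If it contained a point $q$ of this ball, then
\[
L_0(\gamma)\ge\rho_0(x,q)+\rho_0(q,y)\ge(R-r-3r)+(100r-3r-r)=R+92r .
\]
But $\rho_0(x,y)\le R+2r$, so by \eqref{eq:theta} and $R\le D$
\[
L_0(\gamma)\le(1+\theta)^2(R+2r)<R+2r+90r ,
\]
a contradiction. Outside $\mathbf B(y_j^\alpha,3r)$ the maps $X_t$ and $X_{t'}$ agree, and so do $g_t$ and $g_{t'}$. Hence $\rho_{t'}(x,y)\le L_{t'}(\gamma)=L_t(\gamma)=\rho_t(x,y)$, and the converse inequality follows by symmetry.

(b) We have $\rho_0(x,y_i^\alpha)\ge R-r>2r$ and $\rho_0(y,y_i^\alpha)\le r$. So the part of $\gamma$ after its last point at $\rho_0$-distance $2r$ from $y_i^\alpha$ lies in $\mathbf B(y_i^\alpha,2r)$, where $\varphi_a=1$, and has $L_0$-length at least $r$. Also $L_0(\gamma)\le4D$. Let the coordinate $t_a$ increase to $t_a'$ with $\gamma$ fixed. By \eqref{eq:dnorm} the derivative of the length of $\gamma$ is at all intermediate parameters at most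
\[
-\tfrac\kappa4r+4C\tau D\le-\tfrac{\kappa r}4+\tfrac{\kappa r}8=-c .
\]
Hence $\rho_{t'}(x,y)\le L_{t'}(\gamma)\le\rho_t(x,y)-c(t_a'-t_a)$.
\end{proof}

For $x\in B_\alpha$ and $|t|\le\tau$ put $f_{\alpha,i}(x,t)=\max_{y\in U_{\alpha,i}}\rho_t(x,y)$. By Lemma~\ref{lem:push}, $f_{\alpha,i}$ does not depend on $t_{\alpha,j}$ for $j\ne i$, and
\begin{equation}\label{eq:fmono}
f_{\alpha,i}(x,t')\le f_{\alpha,i}(x,t)-c\,(t_a'-t_a)
\end{equation}
in the situation of (b); to see this, apply (b) to a point $y$ that maximizes $\rho_{t'}(x,\cdot)$ on $U_{\alpha,i}$. Moreover, for $x,\tilde x\in B_\alpha$,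
\begin{equation}\label{eq:flip}
|f_{\alpha,i}(x,t)-f_{\alpha,i}(\tilde x,t)|\le\rho_t(x,\tilde x)\le2\rho_0(x,\tilde x).
\end{equation}

\subsection*{Bad parameters form a null set}

For $|t|\le\tau$ let $Z_t\subset S^5$ be the set of all $(x,y_1,\dots,y_4)$ such that each $y_i$ maximizes $\rho_t(x,\cdot)$ and $|X_t(y_i)-X_t(y_j)|\ge1/m$ for $i\ne j$. Thus $S_t\in\mathcal E_m$ if and only if $Z_t\ne\emptyset$. Let
\[
\mathcal N_\alpha=\bigl\{t\in[-\tau,\tau]^{4N}:\ Z_t\cap W_\alpha\ne\emptyset\bigr\}.
\]
If $t_n\to t$ in $[-\tau,\tau]^{4N}$, then $|\cdot|_{t_n}/|\cdot|_t\to1$ uniformly, so $\rho_{t_n}\to\rho_t$ uniformly, and $X_{t_n}\to X_t$ uniformly. Since $W_\alpha$ is compact, it follows that $\mathcal N_\alpha$ is closed, in particular measurable.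

\begin{lemma}\label{lem:null}
Each $\mathcal N_\alpha$ is a Lebesgue null set in $\mathbb R^{4N}$.
\end{lemma}

\begin{proof}
Fix all coordinates $t_{\beta,i}$ with $\beta\ne\alpha$, and write $t_i=t_{\alpha,i}$. As $f_{\alpha,i}(x,t)$ now depends only on $x$ and $t_i$, we denote it by $f_i(x,t_i)$. Let $A\subset[-\tau,\tau]^4$ be the corresponding slice of $\mathcal N_\alpha$. For $(t_1,\dots,t_4)\in A$ choose $(x,y_1,\dots,y_4)\in Z_t\cap W_\alpha$ and put $\lambda=\max\rho_t(x,\cdot)$. As $y_i\in U_{\alpha,i}$ and $\rho_t(x,y_i)=\lambda$,
\begin{equation}\label{eq:tie}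
f_i(x,t_i)=\lambda,\qquad i=1,2,3,4,\qquad (x,\lambda)\in B_\alpha\times[0,2D].
\end{equation}
Let $(\tilde t_1,\dots,\tilde t_4)\in A$ be another point, with $(\tilde x,\tilde\lambda)$. By \eqref{eq:fmono}, \eqref{eq:tie} and \eqref{eq:flip},
\[
c\,|t_i-\tilde t_i|\le|f_i(x,t_i)-f_i(x,\tilde t_i)|\le|\lambda-\tilde\lambda|+|f_i(\tilde x,\tilde t_i)-f_i(x,\tilde t_i)|\le|\lambda-\tilde\lambda|+2\rho_0(x,\tilde x).
\]
So $(t_1,\dots,t_4)$ is a Lipschitz function of $(x,\lambda)$, which ranges over a bounded part of the three-dimensional manifold $S\times\mathbb R$. For $0<\delta<1$ the set $B_\alpha\times[0,2D]$ is covered by at most $C'\delta^{-3}$ sets of diameter at most $\delta$ in the metric $\rho_0(x,\tilde x)+|\lambda-\tilde\lambda|$, with $C'$ independent of $\delta$. Points of $A$ with $(x,\lambda)$ in the same piece differ by at most $2\delta/c$ in each coordinate. Hence $A$ is covered by at most $C'\delta^{-3}$ cubes of side $4\delta/c$, of total volume at most $C'(4/c)^4\delta$. Letting $\delta\to0$ we see that $A$ is null in $\mathbb R^4$. By Fubini's theorem $\mathcal N_\alpha$ is null.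
\end{proof}

\begin{proof}[Proof of Lemma~\ref{lem:dense}]
For $|t|$ sufficiently small, $Z_t\subset\bigcup_\alpha W_\alpha$. Otherwise there are $t_n\to0$ and points of $Z_{t_n}$ outside $\bigcup_\alpha\operatorname{int}W_\alpha$. Since $\rho_{t_n}\to\rho_0$ uniformly and $X_{t_n}$ tends uniformly to the inclusion, an accumulation point of them lies in $Z_0$, but also outside the open set $\bigcup_\alpha\operatorname{int}W_\alpha\supset Z_0$, which is impossible. By Lemma~\ref{lem:null} there are arbitrarily small $t\notin\bigcup_\alpha\mathcal N_\alpha$. For these, $Z_t$ meets no $W_\alpha$, so $Z_t=\emptyset$ and $S_t\notin\mathcal E_m$. As $S_t\to S$ for $t\to0$, the lemma follows.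
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:four}]
By Lemmas \ref{lem:closed} and \ref{lem:dense} each $\mathcal E_m$ is closed and nowhere dense, so $S_{(4)}=\bigcup_m\mathcal E_m$ is of first category. For $n\ge4$ we have $S_{(n)}\subset S_{(4)}$, so $S_{(n)}$ is of first category. For $n\le3$ we have $S_{(n)}\supset S_{(3)}$, which is of second category by Theorem~\ref{thm:three}. Every $S\notin S_{(4)}$ satisfies $\operatorname{card}F_x\le3$ for all $x\in S$. If in addition $S$ belongs to the open set of Theorem~\ref{thm:three}, then some $F_x$ has at least three points, so $\max_x\operatorname{card}F_x=3$.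
\end{proof}

\begin{thebibliography}{9}

\bibitem{extreme}
\emph{Extreme Points Of The Distance Function On Convex Surfaces},
\url{https://www.ams.org/journals/tran/1998-350-04/S0002-9947-98-02106-0/S0002-9947-98-02106-0.pdf}.

\bibitem{Schneider}
Schneider, \emph{Convex Bodies: The Brunn--Minkowski Theory}, 2nd ed.

\end{thebibliography}

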